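\title{Components of polynomial differential systems satisfy regular rational equations}

\begin{abstract}
Let $u$ be a component of the solution of an initial value problem for an autonomous polynomial system of ordinary differential equations. We prove that $u$ satisfies an explicit equation $u^{(n)}=F/G$, where $F$ and $G$ are polynomials in $u,u',\dots,u^{(n-1)}$ and $G$ does not vanish at the initial data. This proves, for any number of unknowns, a conjecture stated for systems whose right-hand sides are linear combinations of squares. The proof shows that the algebra generated by all derivatives of $u$, localized at the initial point, is a regular local ring essentially of finite type. Its main step is a non-archimedean estimate: a bounded Laurent series solution of a polynomial system on a circle of radius less than one has no negative powers. We also show that $F$ and $G$ can be chosen over the field of the data, that five natural classes of analytic germs coincide, and that the order $n$ cannot be bounded in terms of the transcendence degree of the field generated by the derivatives of $u$.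
\end{abstract}

\section{Systems and single equations}\label{sec:intro}

\subsection{The problem and the results}

Let $n\ge1$, let $F$ and $G$ be polynomials in $n+1$ variables with complex coefficients, and let $a_0,\dots,a_{n-1}\in\mathbb C$. The initial value problem
\begin{equation}\label{eq:regular}
x^{(n)}=\frac{F(t,x,x',\dots,x^{(n-1)})}{G(t,x,x',\dots,x^{(n-1)})},\qquad x^{(i)}(0)=a_i\quad(0\le i\le n-1),
\end{equation}
is called \emph{regular} if $G(0,a_0,\dots,a_{n-1})\ne0$. The right-hand side is then analytic near the initial point, so the problem has exactly one solution near $t=0$, and this solution is analytic. The number $n$ is the \emph{order} of the problem. A \emph{system in squares only} is an initial value problem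
\begin{equation}\label{eq:squares}
u_i'=\sum_{j=1}^m c_{ij}\,u_j^2,\qquad u_i(0)=b_i\quad(1\le i\le m),
\end{equation}
with real or complex constants $c_{ij}$ and $b_i$. It also has exactly one solution near $t=0$.

One can pass from \eqref{eq:regular} to \eqref{eq:squares} by elementary substitutions. A regular problem is a first-order system with rational right-hand sides. Adjoining $t$ and the reciprocal of the denominator as new unknowns makes it polynomial, adjoining monomials makes it quadratic, and the identity $2vw=(v+w)^2-v^2-w^2$ turns products into squares (see Section~\ref{sec:complements}). So the solution of any regular problem is a component of a system in squares only. Conjecture~2 of \cite{unifying} asserts the converse: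
\begin{quote}
\emph{for every component $u$ of the solution of a system \eqref{eq:squares} there is a regular initial value problem \eqref{eq:regular} that has $u$ as its unique solution.}
\end{quote}
The statement has been proved for $m=2$. We prove it for every $m$. The proof uses only that the system is polynomial, and the equation it produces does not involve $t$.

\begin{theorem}\label{thm:main}
Let $\mathbf p=(p_1,\dots,p_m)$ be a polynomial vector field on $\mathbb C^m$ of any degree, let $b\in\mathbb C^m$, and let $\mathbf u=(u_1,\dots,u_m)$ be the analytic solution near $t=0$ of $\mathbf u'=\mathbf p(\mathbf u)$, $\mathbf u(0)=b$. Put $u=u_1$ and $a_n=u^{(n)}(0)$. Then there are $n\ge1$ and polynomials $F,G$ in $n$ variables such that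
\[
u^{(n)}=\frac{F(u,u',\dots,u^{(n-1)})}{G(u,u',\dots,u^{(n-1)})}\quad\text{near }t=0,\qquad G(a_0,\dots,a_{n-1})\ne0 .
\]
\end{theorem}

A system \eqref{eq:squares} is polynomial, any component can be numbered first, and a regular problem has only one solution. Hence the conjecture holds for all $m$.

To state the complements, write $\mathbb C\{t\}$ for the ring of analytic germs at $t=0$, and for $u\in\mathbb C\{t\}$ and $n\ge1$ put
\[
O_n=\bigl\{F/G:\ F,G\in\mathbb C[u,u',\dots,u^{(n-1)}],\ G|_{t=0}\ne0\bigr\}\subset\mathbb C\{t\}.
\]
Theorem~\ref{thm:main} says that $u^{(n)}\in O_n$ for some $n$.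

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] In Theorem~\ref{thm:main}, $F$ and $G$ can be chosen with coefficients in any subfield $k\subset\mathbb C$ that contains the coefficients of $\mathbf p$ and the coordinates of $b$. In particular they can be chosen real for real data.
\item[(b)] For an analytic germ $u$ at $t=0$ the following are equivalent:
\begin{enumerate}
\item[(i)] $u$ is a component of the solution of a system in squares only \eqref{eq:squares};
\item[(ii)] $u$ is a component of the solution of an autonomous polynomial initial value problem;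
\item[(iii)] $u$ is a component of the solution of an initial value problem $x_i'=F_i(t,x)/G_i(t,x)$ with polynomials $F_i,G_i$ such that each $G_i$ is nonzero at the initial point;
\item[(iv)] $u$ solves a regular problem \eqref{eq:regular};
\item[(v)] $u$ solves a regular problem \eqref{eq:regular} with $F$ and $G$ independent of $t$.
\end{enumerate}
\item[(c)] In the situation of Theorem~\ref{thm:main} the chain $O_1\subset O_2\subset\cdots$ is stationary. If $u$ is not constant, its final term is a regular local ring of dimension $r=\operatorname{trdeg}_{\mathbb C}\mathbb C(u,u',\dots)$.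
\item[(d)] The order cannot be bounded in terms of $r$. For $u=t^qe^t$ with an integer $q\ge0$ one has $r\le2$, and the least order of a regular problem \eqref{eq:regular} solved by $u$, even with explicit $t$ allowed, is exactly $q+1$.
\end{enumerate}
\end{theorem}

\subsection{What elimination gives}

For $m=1$ the system is itself the required equation. For a linear system $\mathbf u'=C\mathbf u$ the Cayley--Hamilton theorem gives a linear equation of order $m$ for every component, with $G=1$. In general the germs $u,u',u'',\dots$ are polynomials in $u_1,\dots,u_m$, so any $m+1$ of them are algebraically dependent, and differentiating a relation of dependence gives a rational equation for $u$ (Lemma~\ref{lem:field}). The whole question is whether a denominator can be found that does not vanish at $t=0$. The following examples show two ways in which the obvious attempts fail.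

\begin{example}\label{ex:power}
Let $q\ge2$ and $u=t^q$, a component of $u'=q\tau^{q-1}$, $\tau'=1$ with zero initial data. Elimination gives $(u')^q=q^qu^{q-1}$ and the rational equation $u''=(q-1)(u')^2/(qu)$, which is singular at $t=0$. The equation $u^{(q)}=q!$ is regular. No regular equation of order $n<q$ without explicit $t$ exists: we have $a_0=\dots=a_n=0$, so $F$ vanishes at the initial data, the zero function is a solution, and uniqueness would force $u=0$. Thus the order must be allowed to exceed the one that elimination provides. Here $u'=qt^{q-1}$ is a regular equation of order one with explicit $t$; Theorem~\ref{thm:compl}(d) shows that in general explicit $t$ does not keep the order down.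
\end{example}

\begin{example}\label{ex:notfg}
The system $u'=u-uw$, $w'=-w^2$, $u(0)=w(0)=1$ has the solution $u=e^t/(1+t)$, $w=1/(1+t)$, and $u,w$ are algebraically independent because $e^t$ is transcendental over $\mathbb C(t)$. From $(uw^j)'=uw^j-(j+1)uw^{j+1}$ we see that $u^{(n)}$ is $u$ times a polynomial in $w$ of degree exactly $n$. There is no polynomial equation $u^{(n)}=F(u,\dots,u^{(n-1)})$: the terms of degree one in $u$ would express $u^{(n)}$ as a linear combination of lower derivatives, which is impossible by the degree in $w$. So the algebra $\mathbb C[u,u',\dots]=\mathbb C[uw^j:j\ge0]$ is not finitely generated, and denominators are needed. Since $u(0)\ne0$, we may write $w=(u-u')/u$, and then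
\[
u''=u'(1-w)+uw^2=\frac{(u')^2+(u-u')^2}{u}
\]
is regular. Localized at the maximal ideal $\mathfrak n$ generated by all $uw^j$, this algebra is not even Noetherian, because the classes of the $uw^j$ are linearly independent in $\mathfrak n/\mathfrak n^2$.
\end{example}

Example~\ref{ex:power} suggests that enough differentiations always remove the singularity. Example~\ref{ex:notfg} shows that no ascending chain condition is available to say when to stop, and that the algebra of derivatives can be bad at some of its maximal ideals. The proof must therefore use a special property of the maximal ideal defined by $t=0$. This property is that the ideal is the starting point of a trajectory $t\mapsto\mathbf u(t)$ along which no nonzero element of the algebra vanishes identically.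

\section{The algebra of derivatives and the main idea}\label{sec:setup}

\subsection{Notation}

Rings are commutative and contain $\mathbb C$, homomorphisms are $\mathbb C$-algebra homomorphisms, and derivations are $\mathbb C$-linear. If $u$ is constant, then $u'=0$ is a regular equation and $O_n=\mathbb C$ for all $n$, so Theorem~\ref{thm:main} and Theorem~\ref{thm:compl}(c) hold. \emph{Until the end of Section~\ref{sec:end} we are in the situation of Theorem~\ref{thm:main} and $u$ is not constant.} Put $D=d/dt$, $f_n=u^{(n)}$, and
\[
R=\mathbb C[f_0,f_1,\dots]\ \subset\ S_0=\mathbb C[u_1,\dots,u_m]\ \subset\ \mathbb C\{t\},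
\]
\[
K=\operatorname{Frac}R,\qquad \mathfrak m=\{f\in R: f(0)=0\},\qquad r=\operatorname{trdeg}_{\mathbb C}K .
\]
The rings $R$ and $S_0$ are domains stable under $D$, and $D$ extends to $K$ by the quotient rule. We have $r\le m$ because $R\subset S_0$, and $r\ge1$ because a nonconstant germ is transcendental over $\mathbb C$. The localization $R_{\mathfrak m}$ consists of the quotients $P/Q$ with $P,Q\in R$ and $Q(0)\ne0$, so $R_{\mathfrak m}=\bigcup_nO_n\subset\mathbb C\{t\}$.

\begin{lemma}\label{lem:field}
The germs $f_0,\dots,f_{r-1}$ are algebraically independent, and $K=\mathbb C(f_0,\dots,f_r)$. In particular $K$ is a finitely generated field.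
\end{lemma}

\begin{proof}
Let $n$ be minimal such that $f_0,\dots,f_n$ are algebraically dependent, and let $H\in\mathbb C[X_0,\dots,X_n]$ be a nonzero polynomial with $H(f_0,\dots,f_n)=0$ whose degree in $X_n$ is minimal. This degree is positive by the choice of $n$. The polynomial $\partial H/\partial X_n$ is nonzero and has smaller degree in $X_n$, so it does not vanish at $(f_0,\dots,f_n)$. Differentiating the relation gives
\[
f_{n+1}=-\frac{\sum_{i<n}(\partial H/\partial X_i)(f_0,\dots,f_n)\,f_{i+1}}{(\partial H/\partial X_n)(f_0,\dots,f_n)}\in\mathbb C(f_0,\dots,f_n).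
\]
Hence the field $\mathbb C(f_0,\dots,f_n)$ is stable under $D$. It contains all $f_j$ and so equals $K$. It is algebraic over $\mathbb C(f_0,\dots,f_{n-1})$, so $n=r$.
\end{proof}

The denominator in this formula is a nonzero germ, but it may vanish at $t=0$.

The tool that lets us follow trajectories algebraically is the Taylor homomorphism. Let $D$ be a derivation of a ring $E$ and let $\psi:E\to E'$ be a homomorphism. For $f\in E$ put
\[
T_\psi(f)=\sum_{n\ge0}\psi(D^nf)\,\frac{s^n}{n!}\in E'[[s]].
\]
By the Leibniz formula $T_\psi$ is a homomorphism $E\to E'[[s]]$. It satisfies $T_\psi(Df)=\frac{d}{ds}T_\psi(f)$, and the constant term of $T_\psi(f)$ is $\psi(f)$. If $\lambda:E'\to E''$ is a homomorphism, then $T_{\lambda\psi}(f)$ is obtained from $T_\psi(f)$ by applying $\lambda$ to the coefficients. One should think of $\psi$ as a point and of $T_\psi(f)$ as the function $f$ along the trajectory through that point. For $E=R$ and $\psi(f)=f(0)$, the series $T_\psi(f)$ is the Taylor series of the germ $f$.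

\subsection{Resolving a quotient $0/0$}\label{sub:idea}

Suppose we know that $R_{\mathfrak m}$ is a localization of a finitely generated algebra $\mathbb C[Y_1,\dots,Y_l]$. Then the $Y_j$ lie in one $O_n$, and it follows easily that $O_n=R_{\mathfrak m}\ni f_n$. In Section~\ref{sec:A} we construct a candidate: a local ring $A$ with $R_{\mathfrak m}\subset A\subset K$ that is a localization of a $D$-stable algebra $\mathbb C[Y_1,\dots,Y_l]$. The construction gives $Y_j=P_j/Q$ with $P_j,Q\in R$, but $Q$ may vanish at $t=0$. The problem is to show that these quotients of type $0/0$ lie in $R_{\mathfrak m}$, using only the differential equations $DY_j=\Gamma_j(Y)$ that they satisfy. We look at the case of one unknown $Y=P/Q$ with $P(0)=Q(0)=0$ and $Q'(0)\ne0$.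

First let $u=t^2e^t$, so that $f_0=t^2e^t$, $f_1=(t^2+2t)e^t$, $f_2=(t^2+4t+2)e^t$. Then $Y=t$ is the quotient of $P=2f_0$ by $Q=f_1-f_0=2te^t$. Differentiating $P=QY$ and using $DY=1$ gives $DP=DQ\cdot Y+Q$, that is,
\[
t=\frac{DP-Q}{DQ}=\frac{f_0+f_1}{f_2-f_1},
\]
and the new denominator $(2t+2)e^t$ does not vanish at $0$. Hence $t\in O_3$, then $e^t=(f_2-f_1)/(2t+2)\in O_3$, and so $f_3\in O_3$. This is an exact form of l'H\^opital's rule.

Now suppose that $DY=Y^3$. One differentiation gives $DP=DQ\cdot Y+QY^3$, which is no longer linear in $Y$, and whose leading coefficient $Q$ is not a unit of $R_{\mathfrak m}$. A second differentiation gives $D^2P=D^2Q\cdot Y+2\,DQ\cdot Y^3+3QY^5$. Substituting $QY^5=Y^2(DP-DQ\cdot Y)$ we obtain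
\[
DQ\cdot Y^3-3\,DP\cdot Y^2-D^2Q\cdot Y+D^2P=0 .
\]
The leading coefficient is now a unit, so $Y$ is integral over $R_{\mathfrak m}$. Integrality is the right intermediate goal, but we do not attempt such eliminations for several unknowns and a zero of $Q$ of arbitrary order.

Instead we use valuations: an element of $K$ is integral over $R_{\mathfrak m}$ as soon as it has no pole for any valuation centered at $\mathfrak m$ (Lemma~\ref{lem:integral}). Here is the argument that generalizes, in the example $DY=Y^3$ and for a valuation with real values. Let $|\cdot|$ be an absolute value on $K$ with $|x+y|\le\max(|x|,|y|)$, such that $|c|=1$ for $c\in\mathbb C^*$, $|f|\le1$ for $f\in R$ and $|f|<1$ for $f\in\mathfrak m$. We want to show that $|Y|\le1$. We have $|P|<1$ and $|Q|<1$, and $|DQ|=1$ because $DQ$ differs from a nonzero constant by an element of $\mathfrak m$. Let $P^*,Q^*\in K[[s]]$ be the images of $P,Q$ under the Taylor homomorphism of the inclusion $R\to K$. Their coefficients have absolute value at most $1$. Choose $\rho$ with $\max(|P|,|Q|)<\rho<1$ and measure a Laurent series by $\|\sum c_ns^n\|=\max_n|c_n|\rho^n$,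 that is, on the circle $|s|=\rho$. On this circle $Q^*=Q+DQ\cdot s+\cdots$ is dominated by its linear term, which has norm $\rho$, and $\|P^*\|\le\rho$. So $y=P^*/Q^*$ is a Laurent series, with coefficients in the completion of $K$, and $\|y\|\le1$. The equation $DY=Y^3$ is the identity $Q(Q\,DP-P\,DQ)=P^3$ in $R$, and applying the Taylor homomorphism gives $y'=y^3$. Write $y=y_++y_-$, where $y_-$ collects the negative powers of $s$. Then $y_-'$ is the negative part of $y^3-y_+^3=y_-(y^2+yy_++y_+^2)$, so $\|y_-'\|\le\|y_-\|$. But differentiation multiplies the norm of $y_-$ by exactly $\rho^{-1}>1$, because $|n|=1$ for integers $n\ne0$. Hence $y_-=0$. The constant term $c_0$ of the power series $y$ satisfies $Qc_0=P$, so $Y=c_0$ and $|Y|\le\|y\|\le1$.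

In words: we flow away from the bad point to a circle on which $Q$ is invertible, bound the quotient there, and let the differential equation carry the bound back to the center. Section~\ref{sec:rankone} does this in general for valuations of rank one, Section~\ref{sec:val} treats higher rank by induction, and Section~\ref{sec:end} deduces $A=R_{\mathfrak m}$.

\section{A regular local ring stable under differentiation}\label{sec:A}

The purpose of this section is to prove the following proposition. The later sections use nothing else about the system.

\begin{proposition}\label{prop:A}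
There are subrings $R\subset A_1\subset A\subset K$ with the following properties.
\begin{enumerate}
\item[(A1)] $A$ is a regular local ring of dimension $r$ with $A/\mathfrak m_A=\mathbb C$. Its maximal ideal $\mathfrak m_A$ is generated by elements of $\mathfrak m$, and $\mathfrak m_A\cap R=\mathfrak m$.
\item[(A2)] $A_1=\mathbb C[Y_1,\dots,Y_l]$ is finitely generated and stable under $D$, and $A=(A_1)_{\mathfrak n_1}$ with $\mathfrak n_1=\mathfrak m_A\cap A_1$.
\end{enumerate}
\end{proposition}

The idea is to find $r$ of the functions $f_n-a_n$ that serve as local coordinates at the initial point, to embed $R$ in the ring of formal power series in these coordinates, and to let $A$ consist of the elements of $K$ that are power series.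

\subsection{Coordinates at the initial point}

Let $I$ be the kernel of $\mathbb C[X_1,\dots,X_m]\to S_0$, $X_i\mapsto u_i$. It is a prime ideal. Let $Z\subset\mathbb C^m$ be its irreducible variety, of dimension $d$, so that $S_0=\mathbb C[Z]$. An element $f\in S_0$ is both a germ in $t$ and a function on $Z$, and its value at the point $\mathbf u(s)$ is $f(s)$. Since a nonzero analytic germ has at most an isolated zero at $0$,
\begin{equation}\label{eq:generic}
\text{a nonzero element of $S_0$ does not vanish at $\mathbf u(s)$ for small $s\ne0$.}
\end{equation}
So whatever holds at the generic point of $Z$ holds at $\mathbf u(s)$ for small $s\ne0$. The point $b=\mathbf u(0)$ itself need not avoid a given hypersurface, and we use the flow to bring information back to it.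

Let $\xi=\sum_ip_i\,\partial/\partial X_i$, a derivation of $\mathbb C[X]$. By the chain rule $\frac{d}{dt}g(\mathbf u(t))=(\xi g)(\mathbf u(t))$. Hence $\xi I\subset I$, the derivation $\xi$ induces $D$ on $S_0$, and $\tilde f_n=\xi^nX_1$ is a polynomial with image $f_n$ in $S_0$. For a linear subspace $M\subset\mathbb C[X]$ and $x\in\mathbb C^m$ let $d_xM=\{d_xg:g\in M\}$, a subspace of the cotangent space $T^*_x\mathbb C^m$.

\begin{lemma}\label{lem:transport}
If $M\subset\mathbb C[X]$ is a linear subspace with $\xi M\subset M$, then $\dim d_bM\ge\dim d_{\mathbf u(s)}M$ for all sufficiently small $s$.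
\end{lemma}

\begin{proof}
Let $\Phi_s(x)$ be the local flow of $\mathbf p$. It is holomorphic in $(s,x)$ on a polydisc $\Delta$ around $(0,b)$, with $\Phi_0(x)=x$ and $\Phi_s(b)=\mathbf u(s)$. For every polynomial $g$ the function $g(\Phi_s(x))$ is holomorphic on the same polydisc $\Delta$, and $\partial_s(g\circ\Phi_s)=(\xi g)\circ\Phi_s$, so its $j$-th derivative in $s$ at $s=0$ is $(\xi^jg)(x)$. Thus $g\circ\Phi_s=\sum_j\frac{s^j}{j!}\xi^jg$ locally uniformly on $\Delta$, and the series may be differentiated termwise in $x$. For $g\in M$ this gives
\[
(d_b\Phi_s)^*\bigl(d_{\mathbf u(s)}g\bigr)=d_b(g\circ\Phi_s)=\sum_j\frac{s^j}{j!}\,d_b(\xi^jg)\in d_bM,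
\]
because $d_bM$ is a closed subspace of $T_b^*\mathbb C^m$. Since $d_b\Phi_0$ is the identity, $(d_b\Phi_s)^*$ is injective for small $s$, and it maps $d_{\mathbf u(s)}M$ into $d_bM$.
\end{proof}

We recall two standard facts. The \emph{Jacobian criterion}: if $S$ is the local ring of $Z$ at $b$, then $\mathfrak m_S/\mathfrak m_S^2=T_b^*\mathbb C^m/d_bI$ via $g-g(b)\mapsto d_bg$; this space has dimension at least $d$, and $S$ is \emph{regular} when the dimension equals $d$. \emph{Differentials of a function field}: the space of differentials of $\mathbb C(Z)$ over $\mathbb C$ is the quotient of $\bigoplus_i\mathbb C(Z)\,dX_i$ by the span of the $dg$, where $g$ runs through generators of $I$; in characteristic zero it has dimension $d$, and algebraically independent elements have linearly independent differentials.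

\begin{lemma}\label{lem:coord}
The local ring $S$ of $Z$ at $b$ is regular of dimension $d$. There are indices $n_1,\dots,n_r$ such that the elements $x_i=f_{n_i}-a_{n_i}\in\mathfrak m$ have linearly independent classes in $\mathfrak m_S/\mathfrak m_S^2$.
\end{lemma}

\begin{proof}
Let $g_1,\dots,g_N$ generate $I$. Consider the matrix over $S_0$ whose rows are the gradients of the $g_j$, reduced modulo $I$, and the larger matrix obtained by adding the gradients of $\tilde f_0,\dots,\tilde f_{r-1}$. By the second fact and Lemma~\ref{lem:field}, their ranks over $\mathbb C(Z)$ are $m-d$ and $m-d+r$. So they have nonzero minors in $S_0$ of these sizes, and by \eqref{eq:generic} these minors do not vanish at $\mathbf u(s)$ for small $s\ne0$. Let $M$ be the sum of $I$ and the linear span of all $\tilde f_n$. Then $\dim d_{\mathbf u(s)}I\ge m-d$ and $\dim d_{\mathbf u(s)}M\ge m-d+r$ for small $s\ne0$. Both $I$ and $M$ are stable under $\xi$, so Lemma~\ref{lem:transport} gives $\dim d_bI\ge m-d$ and $\dim d_bM\ge m-d+r$. By the Jacobian criterion $\dim d_bI=m-d$ and $S$ is regular. The subspace $d_bM/d_bI$ of $\mathfrak m_S/\mathfrak m_S^2$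 has dimension at least $r$ and is spanned by the classes of the elements $f_n-a_n$.
\end{proof}

Both inputs are needed here. The flow shows that $b$ is no worse than the nearby points of its trajectory, and \eqref{eq:generic}, which holds because $Z$ is defined by the trajectory, shows that these points are generic.

\subsection{Embedding in a power series ring}

Complete $x_1,\dots,x_r$ to elements $x_1,\dots,x_d$ of $\mathfrak m_S$ whose classes form a basis of $\mathfrak m_S/\mathfrak m_S^2$. Since $S$ is regular of dimension $d$ with residue field $\mathbb C$, its completion is $\widehat S=\mathbb C[[x_1,\dots,x_d]]$. The field $K$ has only $r$ independent elements, so we restrict to the $r$-dimensional slice $x_{r+1}=\dots=x_d=0$: let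
\[
B=\widehat S/(x_{r+1},\dots,x_d)=\mathbb C[[x_1,\dots,x_r]],
\]
and let $\iota:R\subset S\to B$ be the natural map. Write $x=(x_1,\dots,x_r)$.

\begin{lemma}\label{lem:embed}
The field $K$ is a finite extension of the rational function field $\mathbb C(x)$, the map $\iota$ is injective, and $\iota^{-1}(\mathfrak m_B)=\mathfrak m$. If $K$ is regarded as a subfield of $\operatorname{Frac}B$ by means of $\iota$, then $D$ is the restriction to $K$ of a derivation $D_B$ of $\operatorname{Frac}B$ with $D_B(B)\subset B$.
\end{lemma}

\begin{proof}
The map $\iota$ sends $x_i\in R$ to the variable $x_i$ of $B$. So the $x_i$ are algebraically independent in $R$, and $\iota$ is injective on $\mathbb C[x]$. As $\operatorname{trdeg}K=r$, the field $K$ is algebraic over $\mathbb C(x)$, and finite by Lemma~\ref{lem:field}. A nonzero $f\in R$ satisfies an equation $\sum_ic_if^i=0$ with $c_i\in\mathbb C[x]$ and $c_0\ne0$ (clear denominators in its minimal polynomial). If $\iota(f)=0$, then $\iota(c_0)=0$, which is false. So $\iota$ is injective. For $f\in R$ we have $f-f(0)\in\mathfrak m_S$, so the constant term of $\iota(f)$ is $f(0)$, and $\iota^{-1}(\mathfrak m_B)=\mathfrak m$.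

Let $D_B=\sum_i\iota(Dx_i)\,\partial/\partial x_i$; here $Dx_i=f_{n_i+1}\in R$. This is a derivation of $B$, and it extends to $\operatorname{Frac}B$. The difference $D-D_B$ is a derivation $K\to\operatorname{Frac}B$ that kills each $x_i$, hence $\mathbb C(x)$. If $y\in K$ has minimal polynomial $\mu$ over $\mathbb C(x)$, then $0=(D-D_B)(\mu(y))=\mu'(y)\,(D-D_B)(y)$ with $\mu'(y)\ne0$, so $Dy=D_By$.
\end{proof}

From now on $R\subset B$ and $K\subset\operatorname{Frac}B$.

\subsection{The rings $A$ and $A_1$}

The ring $K\cap B$ contains $R$ and is stable under $D$ by Lemma~\ref{lem:embed}. What is not visible from this description is that it is a localization of a finitely generated algebra. We therefore define $A$ by normalization and prove afterwards that $A=K\cap B$. A domain is \emph{normal} if it is integrally closed in its fraction field, and a ring is \emph{essentially of finite type} over $\mathbb C$ if it is a localization of a finitely generated $\mathbb C$-algebra. We use the following standard facts.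
\begin{enumerate}
\item[(N1)] The integral closure of $\mathbb C[x]$ in a finite extension of $\mathbb C(x)$ is a finite $\mathbb C[x]$-module. The ring $\mathbb C[[x]]$ is normal.
\item[(N2)] If $A$ is a Noetherian local ring with completion $\widehat A$, then $\dim\widehat A=\dim A$, and $\widehat A$ is faithfully flat over $A$, so $J\widehat A\cap A=J$ for every ideal $J$ of $A$.
\item[(N3)] (Zariski's theorem.) The completion of a normal local domain essentially of finite type over a field is a normal domain.
\end{enumerate}

\begin{proof}[Proof of Proposition~\ref{prop:A}]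
Let $A_0$ be the integral closure of $\mathbb C[x]$ in $K$. By (N1) it is a finitely generated normal domain of dimension $r$ with fraction field $K$. An element of $A_0$ lies in $\operatorname{Frac}B$ and is integral over $\mathbb C[x]\subset B$, so $A_0\subset B$. Let $\mathfrak n_0=A_0\cap\mathfrak m_B$, the kernel of the constant term map $A_0\to\mathbb C$, and let $A=(A_0)_{\mathfrak n_0}$. Elements of $A_0\setminus\mathfrak n_0$ are units of $B$, so $A\subset B$, $\mathfrak m_A=A\cap\mathfrak m_B$ and $A/\mathfrak m_A=\mathbb C$. The ring $A$ is a normal local domain essentially of finite type, and $\dim A=r$ because all maximal ideals of a finitely generated domain of dimension $r$ have height $r$.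

\emph{The completion of $A$ is $B$.} The inclusion $A\subset B$ maps $\mathfrak m_A^n$ into $\mathfrak m_B^n$, and $B$ is complete, so it extends to $\widehat A\to B$. Since $x_i\in\mathfrak m_A$, there is also a map $\mathbb C[[x]]\to\widehat A$, and the composite $\mathbb C[[x]]\to\widehat A\to B$ is continuous and fixes $\mathbb C[x]$, so it is the identity. Thus $\widehat A\to B$ is onto. Its kernel $\mathfrak q$ is a prime ideal with $\dim\widehat A/\mathfrak q=r=\dim\widehat A$. By (N3), $\widehat A$ is a domain, so if $\mathfrak q\ne0$, a chain of primes of length $r$ above $\mathfrak q$ could be extended by the zero ideal. Hence $\mathfrak q=0$ and $\widehat A=B$. By (N2), $JB\cap A=J$ for every ideal $J$ of $A$.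

\emph{Property (A1).} We have $\mathfrak m_A=\mathfrak m_B\cap A=(x)B\cap A=(x)A$. So $\mathfrak m_A$ is generated by the $r=\dim A$ elements $x_i\in\mathfrak m$, and $A$ is regular. Next, $K\cap B=A$: if $y/z\in B$ with $y,z\in A$, then $y\in zB\cap A=zA$. Therefore $R\subset A$ and $D(A)\subset K\cap B=A$. Finally $\mathfrak m_A\cap R=\mathfrak m_B\cap R=\mathfrak m$.

\emph{Property (A2).} Let $y_1,\dots,y_N$ generate $A_0$ as a $\mathbb C$-algebra. The finitely many elements $u,Dy_1,\dots,Dy_N$ lie in $A=(A_0)_{\mathfrak n_0}$, so they lie in $A_1=A_0[1/g]$ for a common denominator $g\in A_0\setminus\mathfrak n_0$. By the Leibniz rule $D(A_0)\subset A_1$, and $D(1/g)=-Dg/g^2\in A_1$, so $A_1$ is stable under $D$. It contains $u$, hence $R$. It is finitely generated, $A_1\subset A$, and $A=(A_1)_{\mathfrak n_1}$ because $(A_0)_{\mathfrak n_0}\subset(A_1)_{\mathfrak n_1}\subset A$.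
\end{proof}

We fix polynomials $\Gamma_1,\dots,\Gamma_l$ over $\mathbb C$ and, using $K=\operatorname{Frac}R$, a common denominator $Q$ such that
\begin{equation}\label{eq:model}
DY_j=\Gamma_j(Y_1,\dots,Y_l),\qquad 0\ne Q\in R,\qquad P_j:=QY_j\in R\qquad(1\le j\le l).
\end{equation}
Then $A_1\subset R[1/Q]$. By (A1), an element of $R\setminus\mathfrak m$ is a unit of $A$, so $R_{\mathfrak m}\subset A$.

\section{Extending points with values in a valuation ring of rank one}\label{sec:rankone}

\subsection{What has to be excluded}

The local rings $R_{\mathfrak m}\subset A$ have the same fraction field and the same residue field, and $\mathfrak mA=\mathfrak m_A$. This alone does not imply that they are equal. Let $R'=\{f\in\mathbb C[t]:f(0)=f(1)\}$, $\mathfrak m'=t(t-1)\mathbb C[t]$ and $A'=\mathbb C[t]_{(t)}$. All three properties hold, but $R'_{\mathfrak m'}$ is also contained in $\mathbb C[t]_{(t-1)}$, whereas $A'$ contains $1/(t-1)$. Two points of the line are glued together in $R'$.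

For our rings such a gluing of two points of $A_1$ is excluded by the Taylor homomorphism. If $\chi:A_1\to\mathbb C$ extends the evaluation $f\mapsto f(0)$ on $R$, then $T_\chi(Q)T_\chi(Y_j)=T_\chi(P_j)$, where $T_\chi(Q)\ne0$ and $T_\chi(P_j)$ are the Taylor series of the germs $Q$ and $P_j$. So $T_\chi(Y_j)$, and with it $\chi(Y_j)$, is determined. The real danger is a second point at infinity: one could approach $\mathfrak m$ in such a way that some $Y_j$ becomes unbounded. Valuation rings make this precise.

\subsection{Valuation rings}\label{sub:val}

A local ring $(\Lambda',\mathfrak m_{\Lambda'})$ \emph{dominates} a local subring $(\Lambda,\mathfrak m_\Lambda)$ if $\mathfrak m_{\Lambda'}\cap\Lambda=\mathfrak m_\Lambda$. A subring $\mathcal V$ of a field $E$ is a \emph{valuation ring of $E$} if $y\in\mathcal V$ or $y^{-1}\in\mathcal V$ for each $y\in E^*$. Such a ring is local and its ideals are totally ordered by inclusion. The group $E^*/\mathcal V^*$, written additively, is totally ordered so that the quotient map $v$ satisfies $v(y)\ge0$ exactly when $y\in\mathcal V$. One has $v(y+z)\ge\min(v(y),v(z))$, with equality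 if $v(y)\ne v(z)$. Localizations of $\mathcal V$ at primes are valuation rings of $E$, and the quotient of $\mathcal V$ by a prime is a valuation ring of its fraction field. The \emph{rank} of $\mathcal V$ is the number of its nonzero prime ideals. We use two standard facts.
\begin{enumerate}
\item[(V1)] Every local subring of a field $E$ is dominated by a valuation ring of $E$.
\item[(V2)] If $W$ is a valuation ring of $E$ of rank one, with maximal ideal $N_W$, then its value group embeds in $(\mathbb R,+)$ as an ordered group. So $|y|=e^{-v(y)}$, $|0|=0$, is an absolute value on $E$ with $|y+z|\le\max(|y|,|z|)$, and $W=\{|y|\le1\}$, $N_W=\{|y|<1\}$.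
\end{enumerate}

\subsection{Laurent series on a circle}

Let $W\supset\mathbb C$ be a valuation ring of rank one with fraction field $E$, let $|\cdot|$ be as in (V2), and let $\widehat E$ be the completion of $E$. Nonzero complex numbers are units of $W$, so $|c|=1$ for $c\in\mathbb C^*$; in particular $|n|=1$ for every nonzero integer $n$. Fix $\rho\in(0,1)$. Let $\mathcal L$ be the space of series $a=\sum_{n\in\mathbb Z}a_ns^n$ with $a_n\in\widehat E$ and $|a_n|\rho^n\to0$ as $n\to\pm\infty$, with the norm $\|a\|=\max_n|a_n|\rho^n$. Then $\|a+c\|\le\max(\|a\|,\|c\|)$. The space $\mathcal L$ is complete, being a space of null sequences over a complete field with a weighted maximum norm, and the Laurent polynomials are dense in it.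

For Laurent polynomials $a,c$ we have $|\sum_ia_ic_{n-i}|\rho^n\le\max_i(|a_i|\rho^i)(|c_{n-i}|\rho^{n-i})$, so $\|ac\|\le\|a\|\|c\|$. Hence multiplication extends by continuity, $\mathcal L$ is a ring with a submultiplicative norm, and the coefficient of $s^n$ in a product $ac$ is the convergent sum $\sum_ia_ic_{n-i}$. Termwise differentiation satisfies $\|a'\|\le\rho^{-1}\|a\|$, so it is continuous, and the product rule extends from Laurent polynomials to $\mathcal L$. If $\|\delta\|<1$, the geometric series shows that $1+\delta$ is invertible and $\|(1+\delta)^{-1}\|\le1$. The series without negative powers form a subring $\mathcal L^+=\mathcal L\cap\widehat E[[s]]$, whose multiplication is that of $\widehat E[[s]]$. Since $\rho<1$, we have $W[[s]]\subset\mathcal L^+$, with norms at most $1$. For vectors we use the maximum of the norms of the components.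

\begin{lemma}[no negative powers]\label{lem:nopole}
Let $\Gamma_1,\dots,\Gamma_l$ be polynomials in $l$ variables over $\mathbb C$, and let $y\in\mathcal L^l$ satisfy $y'=\Gamma(y)$ and $\|y\|\le1$. Then $y\in(\mathcal L^+)^l$.
\end{lemma}

\begin{proof}
Let $\pi:\mathcal L\to\mathcal L$ be the projection onto the negative powers of $s$. It does not increase norms, it kills $\mathcal L^+$, and it commutes with $d/ds$, because the derivative of $s^n$ is a negative power for $n<0$ and lies in $\mathcal L^+$ for $n\ge0$. Put $y_-=\pi y$ and $y_+=y-y_-$, so that $\|y_\pm\|\le1$. Since $\Gamma_j(y_+)\in\mathcal L^+$,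
\[
y_{-,j}'=\pi\,\Gamma_j(y)=\pi\bigl(\Gamma_j(y_++y_-)-\Gamma_j(y_+)\bigr).
\]
On expanding, $\Gamma_j(y_++y_-)-\Gamma_j(y_+)$ is a $\mathbb C$-linear combination of products, each of which contains a factor $y_{-,i}$ and further factors of norm at most $1$. Hence $\|y_-'\|\le\|y_-\|$. On the other hand, if $y_{-,j}=\sum_{n<0}c_{j,n}s^n$, then
\[
\|y_-'\|=\max_{j,\ n<0}|n|\,|c_{j,n}|\,\rho^{n-1}=\rho^{-1}\|y_-\| .
\]
As $\rho^{-1}>1$, this forces $y_-=0$.
\end{proof}

\begin{remark}
The bound on $y$ is needed: $y=-1/s$ solves $y'=y^2$ and has norm $\rho^{-1}>1$. So is $|n|=1$: over a field of characteristic $\ell>0$, the series $y=\varepsilon s^{-\ell}$ with $0<|\varepsilon|\le\rho^\ell$ solves $y'=0$ and has norm at most $1$.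
\end{remark}

\subsection{The extension lemma}

In Section~\ref{sub:idea} the valuation lived on $K$ itself. For the induction on the rank we need a version for an arbitrary homomorphism $\psi:R\to W$. It may happen that $\psi(Q)=0$, so that $\psi$ does not extend to $R[1/Q]$. What we require is only that $Q$ does not vanish identically along the trajectory through the reduction of $\psi$.

\begin{lemma}\label{lem:rankone}
Let $W\supset\mathbb C$ be a valuation ring of rank one with maximal ideal $N_W$ and residue field $\kappa$. Let $\psi:R\to W$ and $\bar\chi:A_1\to\kappa$ be homomorphisms such that $\bar\chi|_R=\psi\bmod N_W$ and $T_{\bar\chi}(Q)\ne0$. Then there is a homomorphism $\chi:A_1\to W$ with $\chi|_R=\psi$ and $\chi\bmod N_W=\bar\chi$.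
\end{lemma}

\begin{proof}
Let $E,\widehat E,|\cdot|$ be as above. Put
\[
Q^*=T_\psi(Q)=\sum_nq_ns^n,\qquad P_j^*=T_\psi(P_j),
\]
both in $W[[s]]$. Their reductions modulo $N_W$ are $T_{\bar\chi}(Q)$ and $T_{\bar\chi}(P_j)$. Let $\nu$ be the order of the nonzero series $T_{\bar\chi}(Q)\in\kappa[[s]]$. Then $|q_\nu|=1$ and $|q_n|<1$ for $n<\nu$.

\emph{A comparison solution.} We want to bound $P_j^*/Q^*$ by $1$ on a circle and to control its constant term. When $\nu$ is arbitrary, both are best done by comparing with a solution that is known to be bounded. Over any $\mathbb C$-algebra $\Lambda$ the formal problem $\eta'=\Gamma(\eta)$, $\eta(0)=c\in\Lambda^l$ has exactly one solution $\eta\in\Lambda[[s]]^l$, because $(n+1)$ times the coefficient of $s^{n+1}$ in $\eta_j$ must equal the coefficient of $s^n$ in $\Gamma_j(\eta)$, which involves only coefficients of index at most $n$. Choose $c_j\in W$ with residue $\bar\chi(Y_j)$, and let $\eta\in W[[s]]^l$ be the solution with $\eta(0)=c$. By \eqref{eq:model}, the vector $(T_{\bar\chi}(Y_j))_j$ solves the same equation over $\kappa$ with initial value $(\bar\chi(Y_j))_j$, and so does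 $\eta\bmod N_W$. Hence $\eta_j\bmod N_W=T_{\bar\chi}(Y_j)$. Since $T_{\bar\chi}(P_j)=T_{\bar\chi}(Q)\,T_{\bar\chi}(Y_j)$, all coefficients of
\[
\varepsilon_j:=P_j^*-Q^*\eta_j=\sum_n\varepsilon_{j,n}s^n
\]
lie in $N_W$.

\emph{Choice of the circle.} The numbers $|\varepsilon_{j,n}|$ are less than $1$ but may tend to $1$; on a circle of radius less than $1$ only finitely many of them matter. Choose $\rho\in(0,1)$ so close to $1$ that the finitely many inequalities
\[
|q_n|<\rho^{\nu-n}\quad(n<\nu),\qquad|\varepsilon_{j,n}|<\rho^{\nu-n}\quad(n\le\nu,\ 1\le j\le l)
\]
hold, and form $\mathcal L$ with this $\rho$. Write $Q^*=q_\nu s^\nu(1+\delta)$ with $\delta=\sum_{n\ne\nu}(q_n/q_\nu)s^{n-\nu}$. The term with index $n$ has norm $|q_n|\rho^{n-\nu}$, which is less than $1$ for $n<\nu$ and at most $\rho$ for $n>\nu$. So $\|\delta\|<1$, the series $Q^*$ is invertible in $\mathcal L$, and $\|(Q^*)^{-1}\|\le\rho^{-\nu}$. Also $\|\varepsilon_j\|<\rho^\nu$, because $|\varepsilon_{j,n}|\rho^n$ is less than $\rho^\nu$ for $n\le\nu$ and at most $\rho^{\nu+1}$ for $n>\nu$. Therefore $z_j:=(Q^*)^{-1}\varepsilon_j$ satisfies $\|z_j\|<1$.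

\emph{The quotients have no negative powers.} Since $T_\psi(Q)$ is invertible in $\mathcal L$, the map $T_\psi:R\to W[[s]]\subset\mathcal L$ extends to a homomorphism $\theta:R[1/Q]\to\mathcal L$. The rule $\theta(Df)=\frac{d}{ds}\theta(f)$ holds on $R$, it holds for $f=1/Q$ because both sides equal $-(Q^*)'/(Q^*)^2$, and it passes to sums and products. As $A_1\subset R[1/Q]$, we may put
\[
y_j=\theta(Y_j)=(Q^*)^{-1}P_j^*=\eta_j+z_j .
\]
Applying $\theta$ to \eqref{eq:model} gives $y'=\Gamma(y)$, and $\|y\|\le1$ because $\|\eta\|\le1$ and $\|z\|<1$. By Lemma~\ref{lem:nopole}, $y_j\in\mathcal L^+$, so $\theta(A_1)\subset\mathcal L^+$.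

\emph{The extension.} For $a\in A_1$ let $\chi(a)\in\widehat E$ be the constant term of $\theta(a)$. Taking the constant term is a homomorphism on $\mathcal L^+$, so $\chi$ is a homomorphism, and $\chi|_R=\psi$. The identity $Q^*y_j=P_j^*$ holds in $\widehat E[[s]]$, with $Q^*\ne0$ and $Q^*,P_j^*\in E[[s]]$. In the field $\widehat E((s))$ the quotient $P_j^*/Q^*$ lies in the subfield $E((s))$, so the coefficients of $y_j$ lie in $E$. The constant term $z_j(0)=\chi(Y_j)-c_j$ of $z_j$ is thus an element of $E$ with $|z_j(0)|\le\|z_j\|<1$, that is, $z_j(0)\in N_W$. Hence $\chi(Y_j)\in W$ has residue $\bar\chi(Y_j)$. Since the $Y_j$ generate $A_1$, we get $\chi(A_1)\subset W$ and $\chi\bmod N_W=\bar\chi$.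
\end{proof}

\section{Valuation rings dominating $R_{\mathfrak m}$}\label{sec:val}

We do not yet know that $R_{\mathfrak m}$ is Noetherian, and (V1) gives no control of the rank of the valuation rings it produces. But the rank is finite, and a valuation ring of finite rank is built from valuation rings of rank one.

\begin{lemma}\label{lem:rank}
A valuation ring $\mathcal V$ of $K$ that contains $\mathbb C$ has rank at most $r$.
\end{lemma}

\begin{proof}
Let $0=N_0\subsetneq N_1\subsetneq\dots\subsetneq N_h$ be primes of $\mathcal V$, and choose $y_i\in N_i\setminus N_{i-1}$ for $1\le i\le h$. Then $v(y_i)>0$. For $i<h$ and $n\ge0$ we have $y_{i+1}^n\notin N_i$, so $y_{i+1}^n\notin y_i\mathcal V$, that is, $v(y_i)>n\,v(y_{i+1})$. In particular $v(y_1)>\dots>v(y_h)$. Let $y^\alpha,y^\beta$ be monomials with $\alpha\ne\beta$, let $i$ be the first index with $\alpha_i\ne\beta_i$, say $\alpha_i>\beta_i$, and let $M=\max_j|\alpha_j-\beta_j|$. Then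
\[
v(y^\alpha)-v(y^\beta)\ \ge\ v(y_i)-M\sum_{j>i}v(y_j)\ >\ 0,
\]
because the sum is empty for $i=h$ and at most $h\,v(y_{i+1})$ for $i<h$. So distinct monomials have distinct values. Nonzero constants have value $0$, so a nontrivial $\mathbb C$-linear combination of monomials has the value of its term of least value and is not zero. Hence $y_1,\dots,y_h$ are algebraically independent and $h\le r$. Since the primes of $\mathcal V$ form a chain, there are at most $r$ nonzero ones.
\end{proof}

\begin{proposition}\label{prop:dom}
Every valuation ring $\mathcal V$ of $K$ that dominates $R_{\mathfrak m}$ contains $A$ and dominates $A$.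
\end{proposition}

\begin{proof}
Let $0=N_0\subsetneq N_1\subsetneq\dots\subsetneq N_h=N$ be all primes of $\mathcal V$, and let $\kappa_i=\operatorname{Frac}(\mathcal V/N_i)$, so that $\kappa_0=K$ and $\kappa_h=\mathcal V/N$. For $i\le j$ we have $N_i\mathcal V_{N_j}=N_i$. Indeed, if $y\in N_i$ and $w\in\mathcal V\setminus N_j$, then $w\notin y\mathcal V$, so $y/w\in\mathcal V$; and $(y/w)w\in N_i$ with $w\notin N_i$ gives $y/w\in N_i$. For $i<h$ put $W_i=\mathcal V_{N_{i+1}}/N_i$. It is a valuation ring with fraction field $\kappa_i$ that contains $\mathcal V/N_i$. Its primes correspond to the primes of $\mathcal V$ between $N_i$ and $N_{i+1}$, so it has rank one, and its residue field is $\mathcal V_{N_{i+1}}/N_{i+1}=\kappa_{i+1}$. Let $\psi_i:R\to\mathcal V/N_i$ be the natural map.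

At the level $i=h$ an extension of $\psi_h$ to $A_1$ is given by the residue map of $A$. At the level $i=0$ the only possible extension is the inclusion $A_1\subset K$. We lift the first to the second through the rings $W_i$, and keep track of where the values lie. By descending induction on $i$ we construct homomorphisms $\chi_i:A_1\to\kappa_i$ such that
\begin{enumerate}
\item[($\alpha$)] $\chi_i|_R=\psi_i$;
\item[($\beta$)] $T_{\chi_i}(Q)\ne0$;
\item[($\gamma$)] $\chi_i(A_1)\subset\mathcal V/N_i$, and the composite of $\chi_i$ with $\mathcal V/N_i\to\mathcal V/N$ is $\chi_h$.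
\end{enumerate}

\emph{The case $i=h$.} Let $\chi_h$ be the composite $A_1\to A/\mathfrak m_A=\mathbb C\subset\kappa_h$. Its kernel is $\mathfrak n_1$. For $f\in R$ the element $f-f(0)$ lies in $\mathfrak m$, which is contained in $\mathfrak m_A$ by (A1) and in $N$ by domination. So $\chi_h(f)=f(0)=\psi_h(f)$, which is ($\alpha$). The series $T_{\chi_h}(Q)$ is the Taylor series of the nonzero germ $Q$, which is ($\beta$). Condition ($\gamma$) holds because $\kappa_h=\mathcal V/N$.

\emph{From $i+1$ to $i$.} Apply Lemma~\ref{lem:rankone} with $W=W_i$, $\psi=\psi_i:R\to\mathcal V/N_i\subset W_i$ and $\bar\chi=\chi_{i+1}$. Its hypotheses hold by ($\alpha$) and ($\beta$) for $i+1$, since $\psi_i$ reduces to $\psi_{i+1}$. We obtain $\chi_i:A_1\to W_i\subset\kappa_i$ that satisfies ($\alpha$) and reduces to $\chi_{i+1}$. The series $T_{\chi_i}(Q)$ reduces to $T_{\chi_{i+1}}(Q)\ne0$, which gives ($\beta$). For ($\gamma$) let $a\in A_1$ and lift $\chi_i(a)$ to $y\in\mathcal V_{N_{i+1}}$. The residue of $y$ in $\kappa_{i+1}$ is $\chi_{i+1}(a)\in\mathcal V/N_{i+1}$, so there is $w\in\mathcal V$ with $y-w\in N_{i+1}\mathcal V_{N_{i+1}}=N_{i+1}\subset\mathcal V$.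 Hence $y\in\mathcal V$ and $\chi_i(a)\in\mathcal V/N_i$. Its image in $\mathcal V/N_{i+1}$ is $\chi_{i+1}(a)$, so its image in $\mathcal V/N$ is $\chi_h(a)$.

\emph{The case $i=0$.} The map $\chi_0:A_1\to K$ is the identity on $R$, so $Q\,\chi_0(Y_j)=\chi_0(P_j)=P_j=QY_j$, and $\chi_0$ is the inclusion. By ($\gamma$), $A_1\subset\mathcal V$ and the map $A_1\to\mathcal V/N$ is $\chi_h$, so $N\cap A_1=\mathfrak n_1$. Elements of $A_1\setminus\mathfrak n_1$ are therefore units of $\mathcal V$, and $A=(A_1)_{\mathfrak n_1}\subset\mathcal V$. Finally $\mathfrak m_A=\mathfrak n_1A\subset N$, so $\mathcal V$ dominates $A$.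
\end{proof}

Condition ($\beta$) at $i=h$ is the second place, after Lemma~\ref{lem:coord}, where we use that the elements of $R$ are germs along the trajectory. It fails for the ideal $\mathfrak n$ of Example~\ref{ex:notfg}: if $\psi:R\to\mathbb C$ has kernel $\mathfrak n$, then $T_\psi(u)=0$.

\section{The equality $A=R_{\mathfrak m}$ and the proof of the main theorem}\label{sec:end}

\begin{lemma}\label{lem:integral}
Let $\Lambda$ be a local subring of $K$. An element of $K$ that lies in every valuation ring of $K$ dominating $\Lambda$ is integral over $\Lambda$.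
\end{lemma}

\begin{proof}
Let $y\in K$ be not integral over $\Lambda$. Then $y\ne0$, and $y^{-1}$ is not a unit of $\Lambda[y^{-1}]$, for an equation $y=\sum_{i=0}^e\lambda_iy^{-i}$ with $\lambda_i\in\Lambda$, multiplied by $y^e$, would make $y$ integral. So $\Lambda[y^{-1}]/(y^{-1})$ is a nonzero quotient of the local ring $\Lambda$, and the preimage $\mathfrak M$ of its maximal ideal is a maximal ideal of $\Lambda[y^{-1}]$ that contains $y^{-1}$ and satisfies $\mathfrak M\cap\Lambda=\mathfrak m_\Lambda$. By (V1), some valuation ring of $K$ dominates $\Lambda[y^{-1}]_{\mathfrak M}$. It dominates $\Lambda$ and has $y^{-1}$ in its maximal ideal, so it does not contain $y$.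
\end{proof}

\begin{proposition}\label{prop:equal}
$A=R_{\mathfrak m}$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:dom} and Lemma~\ref{lem:integral}, the elements $Y_1,\dots,Y_l$ are integral over $R_{\mathfrak m}$. So $A'=R_{\mathfrak m}[Y_1,\dots,Y_l]$ is a finite $R_{\mathfrak m}$-module, and $A_1\subset A'\subset A$.

We claim that $A'=A$; here the second half of Proposition~\ref{prop:dom}, domination, is used. Let $\mathfrak n$ be a maximal ideal of $A'$. In an integral extension, maximal ideals contract to maximal ideals, so $\mathfrak n\cap R_{\mathfrak m}=\mathfrak mR_{\mathfrak m}$. By (V1), some valuation ring $\mathcal V$ of $K$, with maximal ideal $N$, dominates $A'_{\mathfrak n}$. It dominates $R_{\mathfrak m}$, hence $A$, so $\mathfrak n=N\cap A'=N\cap A\cap A'=\mathfrak m_A\cap A'$. Thus $A'$ is local with maximal ideal $\mathfrak m_A\cap A'$. Elements of $A_1\setminus\mathfrak n_1$ lie in $A'$ and not in $\mathfrak m_A$, so they are units of $A'$, and $A=(A_1)_{\mathfrak n_1}\subset A'$.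

Now $A$ is a finite $R_{\mathfrak m}$-module, and (A1) gives $A=\mathbb C+\mathfrak m_A=R_{\mathfrak m}+\mathfrak mA$. So the finite module $A/R_{\mathfrak m}$ over the local ring $R_{\mathfrak m}$ equals $\mathfrak m\cdot(A/R_{\mathfrak m})$. Nakayama's lemma, which does not require the ring to be Noetherian, gives $A/R_{\mathfrak m}=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:compl}(c)]
The constant case was treated in Section~\ref{sec:setup}. Otherwise $Y_1,\dots,Y_l\in A=R_{\mathfrak m}=\bigcup_nO_n$, and the $O_n$ form an increasing chain of rings, so $A_1\subset O_n$ for all large $n$. Fix such an $n$. An element $F/G$ of $O_n$ that does not vanish at $t=0$ has $F|_{t=0}\ne0$, so it is a unit of $O_n$. The maximal ideal of $A=R_{\mathfrak m}$ consists of the elements that vanish at $t=0$, so the elements of $A_1\setminus\mathfrak n_1$ do not vanish there. Hence $A=(A_1)_{\mathfrak n_1}\subset O_n\subset R_{\mathfrak m}=A$. So $O_n=A$ for all large $n$, and $A$ is a regular local ring of dimension $r$ by (A1). This is Theorem~\ref{thm:compl}(c). In particular $u^{(n)}=f_n\in R\subset O_n$,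 which is Theorem~\ref{thm:main}.
\end{proof}

\section{Coefficient fields, equivalent classes and the order}\label{sec:complements}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
We have $a_j=(\xi^jX_1)(b)\in k$ for all $j$, so $u$, its derivatives, and all monomials in them have Taylor coefficients in $k$. Fix $n$ and a bound for the degrees of $F$ and $G$ from Theorem~\ref{thm:main}, and regard the finitely many coefficients of a pair $(F,G)$ as unknowns. The condition
\[
u^{(n)}G(u,\dots,u^{(n-1)})-F(u,\dots,u^{(n-1)})=0
\]
is a homogeneous linear system with coefficients in $k$, one equation for each power of $t$. It is equivalent to a finite subsystem, and Gaussian elimination over $k$ shows that the complex solution space is spanned by solutions over $k$. The linear form $(F,G)\mapsto G(a_0,\dots,a_{n-1})$ is nonzero on some complex solution, hence on some solution over $k$.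
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
The implications (i)$\Rightarrow$(ii) and (v)$\Rightarrow$(iv) hold by definition, and (ii)$\Rightarrow$(v) is Theorem~\ref{thm:main}.

(iv)$\Rightarrow$(iii). The functions $x_i=u^{(i)}$, $0\le i\le n-1$, solve $x_i'=x_{i+1}$ for $i<n-1$ and $x_{n-1}'=F(t,x)/G(t,x)$.

(iii)$\Rightarrow$(ii). Let $G=\prod_jG_j$, and adjoin the functions $\tau=t$ and $w=1/G(\tau,x)$; the latter is analytic because $G$ is nonzero at the initial point. Then
\[
\tau'=1,\qquad x_i'=wF_i\prod_{j\ne i}G_j,\qquad w'=-w^2\Bigl(\frac{\partial G}{\partial\tau}+\sum_i\frac{\partial G}{\partial x_i}\,wF_i\prod_{j\ne i}G_j\Bigr),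
\]
with all polynomials evaluated at $(\tau,x)$. This is an autonomous polynomial system.

(ii)$\Rightarrow$(i). Let $\mathbf u'=\mathbf p(\mathbf u)$ with $\deg p_i\le M$ for all $i$, where $M\ge1$. Consider the functions $v_\alpha=\mathbf u^\alpha$ for multi-indices $\alpha$ with $0\le|\alpha|\le M$; they include $v_0=1$ and all $u_i$. With $e_i$ the $i$-th unit vector,
\[
v_\alpha'=\sum_{i:\,\alpha_i>0}\alpha_i\,\mathbf u^{\alpha-e_i}\,p_i(\mathbf u),
\]
and each $p_i(\mathbf u)$ is a linear combination of the $v_\beta$ with $|\beta|\le M$. So $v_\alpha'$ is a linear combination of products $v_{\alpha-e_i}v_\beta$, and the $v_\alpha$ solve a homogeneous quadratic system. Number them $v_1,\dots,v_N$ and adjoin $w_{ij}=v_i+v_j$ for $i<j$. Since $v_iv_j=\frac12(w_{ij}^2-v_i^2-v_j^2)$, all $v_i'$, and hence all $w_{ij}'=v_i'+v_j'$, are linear combinations of squares of the unknowns $v_i,w_{ij}$. The germ $u$ is one of the $v_i$.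
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(d)]
Let $u=t^qe^t$ and $X=e^t$, which is algebraically independent of $t$. All derivatives of $u$ lie in $\mathbb C[t,X]$, so $r\le2$. Since $(d/dt-1)(t^je^t)=jt^{j-1}e^t$, we have $(d/dt-1)^{q+1}u=0$, which is a regular equation of order $q+1$. By part (b), $u$ is a component of a polynomial system.

Suppose that $u$ solves a regular problem \eqref{eq:regular} of order $n$ with $1\le n\le q$, and put $\mu=q-n\ge0$. The idea is that $u^{(n)}$ contains the monomial $t^\mu X$, whereas in the lower derivatives each factor $X$ comes with at least $t^{\mu+1}$. Indeed, for $0\le i\le q$ the Leibniz formula gives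
\[
u^{(i)}=X\sum_{j=0}^{i}\binom ij\frac{q!}{(q-j)!}\,t^{q-j}.
\]
For $i\le n-1$ all exponents satisfy $q-j\ge\mu+1$, so $u^{(i)}\in\mathbb C[t,t^{\mu+1}X]$. Let $\bar F,\bar G\in\mathbb C[t,t^{\mu+1}X]$ be the values of $F,G$ at $(t,u,\dots,u^{(n-1)})$, so that $u^{(n)}\bar G=\bar F$ as polynomials in $t$ and $X$. Every monomial $t^iX^j$ that occurs in $\bar F$ or $\bar G$ has $i\ge(\mu+1)j$. Hence the coefficient of $t^\mu X$ in $\bar F$ is $0$. Also, every nonconstant monomial of $\bar G$ is divisible by $t$, so the constant term $\gamma$ of $\bar G$ equals the value of the germ $\bar G$ at $t=0$, which is nonzero by regularity. Since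
\[
u^{(n)}=X\Bigl(\frac{q!}{\mu!}\,t^\mu+\text{higher powers of }t\Bigr),
\]
the coefficient of $t^\mu X$ in $u^{(n)}\bar G$ is $\gamma\,q!/\mu!\ne0$. This contradiction shows that the least order is exactly $q+1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{unifying}
\emph{The Unifying View on Ordinary Differential Equations and Automatic Differentiation, yet with a Gap to Fill},
\texttt{http://www.taylorcenter.org/Gofen/GapInUnifyingView.pdf}

\end{thebibliography}
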